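# When is the Kobayashi metric of a strongly convex domain Kähler?

## Kähler Kobayashi metrics live only on the ball

**Theorem 1.** Let $D\subset\mathbb C^n$ be a strongly convex domain and $F$ its Kobayashi metric (equivalently, its Carathéodory metric). The following are equivalent:

1. $F$ is Kähler on $D$;
2. $F$ is Kähler on some nonempty open subset of $D$;
3. $F^2$ is Hermitian quadratic in $v$ over some nonempty open subset of $D$;
4. $D$ is biholomorphic to the unit ball $\mathbb B^n$.

**Theorem 2.** For $n\ge 2$ the Kobayashi metric of the strongly convex domain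
$$D_0=\{z\in\mathbb C^n:\ |z^1|^2+\dots+|z^n|^2+|z^1|^4<1\}$$
is not Kähler; it is not Kähler on any neighbourhood of the origin.

**Theorem 3.** Let $F$ be a Kähler strongly pseudoconvex complex Finsler metric on a complex manifold $M$, and put $G=F^2$. Let $z_0\in M$ be a point where the holomorphic curvature $-2Q/G^2$ does not depend on $v$ and is nonzero, that is, $Q(z_0,v)=\kappa\,G(z_0,v)^2$ for all $v\ne0$ with a constant $\kappa\neq0$. Then $F(z_0,\cdot)^2$ is a Hermitian quadratic form.

The question behind these statements is posed in "Kähler Finsler Metrics Are Actually Strongly Kähler". The Kobayashi metrics of all strongly convex domains are known to be *weakly Kähler*; are they Kähler? Theorem 2 says no: for $n=1$ the Kähler condition is empty, and for every $n\ge2$ there is an explicit domain where it fails. Theorem 1 says that failure is the rule, because only domains biholomorphic to the ball escape it. Theorem 3 is the engine. It is a statement about one fibre $T^{1,0}_{z_0}M$, although its hypothesis that $F$ is Kähler is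 used in a whole neighbourhood of $z_0$.

We now unpack every word, including the function $Q$.

## Complex Finsler metrics and their torsion

Let $M$ be a complex manifold of dimension $n$ with local holomorphic coordinates $z=(z^1,\dots,z^n)$, and write $v=v^i\,\partial/\partial z^i$ for vectors in $T^{1,0}M$.

**Definition.** A strongly pseudoconvex complex Finsler metric is a function $F:T^{1,0}M\to[0,\infty)$ such that $G=F^2$ is smooth off the zero section; $F(z,\lambda v)=|\lambda|F(z,v)$ for $\lambda\in\mathbb C$; $F(z,v)>0$ for $v\ne0$; and the matrix $G_{i\bar j}=\partial^2G/\partial v^i\partial\bar v^j$ is positive definite.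

Write $\partial_j=\partial/\partial z^j$ and $\dot\partial_j=\partial/\partial v^j$, with $\partial_{\bar j},\dot\partial_{\bar j}$ for the conjugate derivatives. Indices without a semicolon on $G$ are $v$-derivatives: $G_i=\dot\partial_iG$, $G_{ij}=\dot\partial_i\dot\partial_jG$, and so on. The inverse matrix is normalized by $G^{i\bar p}G_{j\bar p}=\delta^i_j$. With $G_{\bar p;j}=\partial_jG_{\bar p}$, put
$$N^i_j=G^{i\bar p}G_{\bar p;j},\qquad \Gamma^i_{j;k}=\dot\partial_jN^i_k .$$
The $N^i_j$ form the complex nonlinear connection and the $\Gamma^i_{j;k}$ are the horizontal coefficients of the Chern–Finsler connection.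

**Definition.** $F$ is *Kähler* if $(\Gamma^i_{j;k}-\Gamma^i_{k;j})v^k=0$, and *weakly Kähler* if $G_i(\Gamma^i_{j;k}-\Gamma^i_{k;j})v^k=0$. (It is strongly Kähler if $\Gamma^i_{j;k}=\Gamma^i_{k;j}$; we do not need this notion.)

So the Kähler condition says that a vector vanishes, and the weak one says only that one component of that vector vanishes. Three examples fix the ideas.

*Hermitian metrics.* Let $G=g_{i\bar j}(z)v^i\bar v^j$. Then $G_{\bar p}=g_{j\bar p}v^j$, so
$$N^i_k=g^{i\bar p}\partial_kg_{j\bar p}\,v^j,\qquad \Gamma^i_{j;k}=g^{i\bar p}\partial_kg_{j\bar p}.$$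
The torsion $\Gamma^i_{j;k}-\Gamma^i_{k;j}$ does not depend on $v$, so it vanishes after contraction with every $v^k$ only if it vanishes. The Kähler condition is $\partial_kg_{j\bar p}=\partial_jg_{k\bar p}$, the classical one. For instance $G=|v^1|^2+(1+|z^1|^2)|v^2|^2$ on $\mathbb C^2$ is not Kähler, since $\partial_1g_{2\bar2}=\bar z^1$ and $\partial_2g_{1\bar2}=0$.

*Minkowski metrics.* If $G=G(v)$ does not depend on $z$, then $N^i_k=0$ and $F$ is Kähler, however far $G$ is from being quadratic.

*Dimension one.* If $n=1$ there is only $\Gamma^1_{1;1}-\Gamma^1_{1;1}=0$, so every metric is Kähler. Also $G(z,v)=|v|^2G(z,1)$, so every metric is Hermitian.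

The quantity that measures how far $G(z,\cdot)$ is from a Hermitian form is the symmetric matrix $(G_{ij})$. If $G=g_{i\bar j}v^i\bar v^j$ then $G_{ij}=0$. Proving $G_{ij}(z_0,\cdot)=0$ will be the whole point of Theorem 3.

**Homogeneity.** From $G(z,\lambda v)=\lambda\bar\lambda\,G(z,v)$ Euler's identities follow:
$$G_iv^i=G,\quad G_{ij}v^j=0,\quad G_{i\bar j}v^i=G_{\bar j},\quad G_{i\bar j}\bar v^j=G_i,\quad G^{i\bar p}G_{\bar p}=v^i,\quad v^j\dot\partial_jN^i_k=N^i_k . \tag{1}$$
Indeed $G$ has bidegree $(1,1)$ in $(v,\bar v)$, so $G_i$ has bidegree $(0,1)$, $G_{\bar j}$ and $G_{\bar p;k}$ have bidegree $(1,0)$, $G_{i\bar j}$ has bidegree $(0,0)$, and $N^i_k$ has bidegree $(1,0)$. For the fifth identity, $G^{i\bar p}G_{\bar p}=G^{i\bar p}G_{j\bar p}v^j=v^i$.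

**Linear frames.** Under a linear change $z'=Lz$ with constant $L$, both $\partial_k$ and $\dot\partial_k$ transform by the same constant matrix, so every array built from $G$ by these derivatives, including $N^i_k$, transforms as a tensor. An identity between such arrays can therefore be checked, at one chosen point $(z_0,v_0)$, in linear coordinates where $G_{i\bar j}(z_0,v_0)=\delta_{ij}$. We call this a *unitary frame at $v_0$*.

## The Kobayashi metric, and $D_0$ at its centre

Let $\Delta$ be the unit disc with the Poincaré metric $|d\zeta|/(1-|\zeta|^2)$. For a bounded domain $D$ put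
$$F_K(z,v)=\inf\{\alpha>0:\ \exists\,\varphi\in\mathcal O(\Delta,D),\ \varphi(0)=z,\ \alpha\varphi'(0)=v\},$$
$$F_C(z,v)=\sup\{|df_z(v)|:\ f\in\mathcal O(D,\Delta),\ f(z)=0\}.$$
Composing with automorphisms of $\Delta$ gives two standard inequalities: for $\varphi\in\mathcal O(\Delta,D)$ and $f\in\mathcal O(D,\Delta)$,
$$F_K(\varphi(\zeta),\varphi'(\zeta))\le\frac1{1-|\zeta|^2},\qquad F_C(z,v)\ge\frac{|df_z(v)|}{1-|f(z)|^2}. \tag{2}$$
For the first, precompose $\varphi$ with an automorphism $\tau$ with $\tau(0)=\zeta$, $\tau'(0)=1-|\zeta|^2$. For the second, postcompose $f$ with an automorphism that moves $f(z)$ to $0$; its derivative there has modulus $1/(1-|f(z)|^2)$. Multiplying $F$ by a constant changes no $N^i_k$, so the normalization is harmless.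

A *strongly convex domain* is a bounded domain with smooth strongly convex boundary. We use two quoted facts. By Lempert's theory, on such a domain $F_K=F_C$, and this common metric $F$ is a smooth strongly pseudoconvex complex Finsler metric. Moreover $F$ is weakly Kähler.

**The domain $D_0$.** Put $\sigma(z)=|z|^2+|z^1|^4-1$. Its real Hessian is at least $2\,\mathrm{Id}$, because $|z^1|^4$ is convex, and its radial derivative is positive on $\partial D_0$. So $D_0$ is a bounded strongly convex domain with smooth boundary. It is complete circular: $\lambda z\in D_0$ for $z\in D_0$, $|\lambda|\le1$. Let $\|\cdot\|_0$ be its Minkowski functional, a norm on $\mathbb C^n$ with $D_0=\{\|v\|_0<1\}$.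

*Claim: $F(0,v)=\|v\|_0$.* The disc $\zeta\mapsto\zeta v/\|v\|_0$ maps $\Delta$ into $D_0$, so $F_K(0,v)\le\|v\|_0$. By Hahn–Banach there is a complex linear $\ell$ with $|\ell|\le\|\cdot\|_0$ and $\ell(v)=\|v\|_0$; it maps $D_0$ into $\Delta$ and $0$ to $0$, so $F_C(0,v)\ge\|v\|_0$. The same argument on the ball gives $F_{\mathbb B}(0,v)=|v|$.

We can compute the norm. With $t=\|v\|_0^2$, the point $v/\sqrt t$ lies on $\partial D_0$, so $|v|^2/t+|v^1|^4/t^2=1$, and
$$G(0,v)=\tfrac12\Big(|v|^2+\sqrt{|v|^4+4|v^1|^4}\Big). \tag{3}$$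

*Claim: this is not Hermitian quadratic when $n\ge2$.* Take $v=(x,y,0,\dots,0)$, $a=|x|^2$, $b=|y|^2$. Then $G=\frac12(a+b+r)$ with $r^2=5a^2+2ab+b^2$, and
$$r_{aa}=\frac5r-\frac{(5a+b)^2}{r^3}=\frac{4b^2}{r^3},\qquad G_{11}=\tfrac12r_{aa}\,\bar x^2=\frac{2b^2\bar x^2}{r^3}.$$
At $x=y=1$ this is $2/8^{3/2}\ne0$, whereas a Hermitian form has $G_{ij}=0$.

**The direct test, and why it is blind.** We know $F$ explicitly over the origin, so one would like to test the Kähler condition there. But $D_0$ is invariant under $z\mapsto e^{\sqrt{-1}\,\theta}z$. Hence $G(e^{\sqrt{-1}\,\theta}z,e^{\sqrt{-1}\,\theta}v)=G(z,v)$, and homogeneity removes the phase on $v$: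
$$G(e^{\sqrt{-1}\,\theta}z,v)=G(z,v).$$
Differentiating in $z^k$ at $z=0$ gives $e^{\sqrt{-1}\,\theta}\partial_kG(0,v)=\partial_kG(0,v)$ for all $\theta$, so $\partial_kG(0,v)=0$ for all $v$. Then $G_{\bar p;k}(0,v)=0$, $N^i_k(0,v)=0$, and $\Gamma^i_{j;k}(0,v)=0$. All three Kähler conditions hold at the centre, for every circular strongly convex domain. The obstruction is invisible to first order in $z$, and away from the centre no formula for $F$ is available.

What survives is second-order information. The metric has constant holomorphic curvature, and this we can prove without any formula for $F$. The strategy is to differentiate the Kähler condition once more, in the $\bar z$ direction, and to confront the result with the curvature.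

## Horizontal derivatives and the curvature function $Q$

The identities of this section hold for every strongly pseudoconvex $F$, at all $v\ne0$. Put
$$\delta_k=\partial_k-N^i_k\dot\partial_i,\quad \delta_{\bar l}=\overline{\delta_l},\quad M^i_{k\bar p}=\dot\partial_{\bar p}N^i_k,\quad R^i_{k\bar l}=\delta_{\bar l}N^i_k,\quad A_{k\bar l}=G_iR^i_{k\bar l},\quad Q=A_{k\bar l}v^k\bar v^l .$$
The holomorphic curvature of $F$ is $-2Q/G^2$.

*Example.* For $n=1$, $G=\lambda(z)|v|^2$, we get $N=(\partial_z\log\lambda)\,v$, $R=v\,\partial_z\partial_{\bar z}\log\lambda$, and $Q=G|v|^2\,\partial_z\partial_{\bar z}\log\lambda$. For the Poincaré metric, $\lambda=(1-|z|^2)^{-2}$ and $\partial_z\partial_{\bar z}\log\lambda=2\lambda$, so $Q=2G^2$ and the curvature is $-4$.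

**Step 1: $\delta$ annihilates the first derivatives of $G$ of opposite type.** This is what makes the calculus short. By definition $G_{i\bar p}N^i_k=G_{\bar p;k}$, that is,
$$\delta_kG_{\bar p}=0,\qquad \delta_{\bar l}G_i=0. \tag{4}$$
Contracting $G_{i\bar p}N^i_k=\partial_kG_{\bar p}$ with $\bar v^p$ and using (1),
$$G_iN^i_k=\partial_kG,\qquad\text{i.e. }\ \delta_kG=0. \tag{5}$$

**Step 2: $M$ is killed by $G_i$.** This removes error terms later. Apply $\dot\partial_{\bar p}$ to (5): $G_{i\bar p}N^i_k+G_iM^i_{k\bar p}=\partial_kG_{\bar p}$. The first term equals the right side, so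
$$G_iM^i_{k\bar p}=0. \tag{6}$$

**Step 3: $A$ is Hermitian.** This makes $Q$ real. By (4) and (5),
$$A_{k\bar l}=\delta_{\bar l}(G_iN^i_k)=\delta_{\bar l}\partial_kG=\partial_k\partial_{\bar l}G-\overline{N^m_l}\,G_{\bar m;k}=\partial_k\partial_{\bar l}G-\overline{N^m_l}\,N^i_k\,G_{i\bar m}, \tag{7}$$
so $A_{k\bar l}=\overline{A_{l\bar k}}$.

**Step 4: $A$ determines $R$.** This lets us recover the full curvature from $A$:
$$\dot\partial_{\bar p}A_{k\bar l}=G_{i\bar p}R^i_{k\bar l}. \tag{8}$$
Since $\delta_{\bar l}=\partial_{\bar l}-\overline{N^m_l}\dot\partial_{\bar m}$, we have $\dot\partial_{\bar p}\delta_{\bar l}=\delta_{\bar l}\dot\partial_{\bar p}-(\dot\partial_{\bar p}\overline{N^m_l})\dot\partial_{\bar m}$. Hence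
$$\dot\partial_{\bar p}A_{k\bar l}=G_{i\bar p}R^i_{k\bar l}+G_i\,\delta_{\bar l}M^i_{k\bar p}-(\dot\partial_{\bar p}\overline{N^m_l})\,G_iM^i_{k\bar m}.$$
The last term is $0$ by (6). The middle one is $\delta_{\bar l}(G_iM^i_{k\bar p})-(\delta_{\bar l}G_i)M^i_{k\bar p}=0$ by (6) and (4).

**Step 5: $Q$ controls $F$ along holomorphic discs.** This connects $Q$ with Kobayashi's definition. Let $\varphi$ be a holomorphic disc with $v=\varphi'\ne0$, let $\gamma(\zeta)=G(\varphi,\varphi')$ and
$$X^i=\varphi''^i+N^i_k(\varphi,\varphi')\varphi'^k .$$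
For a function $u$ on $T^{1,0}M\setminus0$, the chain rule and $\partial_k=\delta_k+N^i_k\dot\partial_i$ give
$$\partial_\zeta[u(\varphi,\varphi')]=v^k\delta_ku+X^i\dot\partial_iu,\qquad \partial_{\bar\zeta}[u(\varphi,\varphi')]=\bar v^l\delta_{\bar l}u+\bar X^m\dot\partial_{\bar m}u .$$
So $\partial_\zeta\gamma=G_iX^i$ by (5). Next, $\partial_{\bar\zeta}G_i=\bar X^mG_{i\bar m}$ by (4). Also $\varphi',\varphi''$ are holomorphic in $\zeta$, so $\partial_{\bar\zeta}X^i=v^k(\bar v^lR^i_{k\bar l}+\bar X^mM^i_{k\bar m})$. With (6),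
$$\partial_{\bar\zeta}\partial_\zeta\gamma=Q+G_{i\bar m}X^i\bar X^m .$$
Therefore
$$\partial_\zeta\partial_{\bar\zeta}\log\gamma=\frac QG+\frac1G\Big(G_{i\bar m}X^i\bar X^m-\frac{|G_iX^i|^2}G\Big)\ \ge\ \frac QG . \tag{9}$$
Since $G_iX^i=G_{i\bar m}X^i\bar v^m$ and $G=G_{i\bar m}v^i\bar v^m$, the inequality is Cauchy–Schwarz for $X$ and $v$, with equality if and only if $X\in\mathbb Cv$.

## $Q=2G^2$ on every strongly convex domain

Let $D$ be strongly convex and $F=F_K=F_C$.

**Step 1: discs with left inverses.** We need one disc and one function that are extremal simultaneously. Let $F(z,v)=1$.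

By Montel, the supremum in $F_C(z,v)$ is attained: a limit of a maximizing sequence maps $D$ into $\overline\Delta$ and vanishes at $z$, hence maps into $\Delta$ by the maximum principle. After a rotation we have $f\in\mathcal O(D,\Delta)$ with $f(z)=0$, $df_z(v)=1$.

Similarly take discs $\varphi_j$ with $\varphi_j(0)=z$, $\varphi_j'(0)=v/\alpha_j$, $\alpha_j\to1$. A limit $\varphi$ maps $\Delta$ into $\overline D$, with $\varphi(0)=z$, $\varphi'(0)=v$. Suppose $\varphi(\zeta_0)\in\partial D$. Take a supporting hyperplane: a complex linear $\ell$ and a real $c$ with $\operatorname{Re}\ell<c$ on the open convex set $D$ and $\operatorname{Re}\ell(\varphi(\zeta_0))=c$. The harmonic function $\operatorname{Re}\ell\circ\varphi\le c$ attains its maximum, so it is constantly $c$, contradicting $\varphi(0)=z\in D$. So $\varphi\in\mathcal O(\Delta,D)$.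

Now $f\circ\varphi$ maps $\Delta$ to $\Delta$, fixes $0$ and has derivative $1$ there. By Schwarz, $f\circ\varphi=\mathrm{id}$. By (2), $\frac1{1-|\zeta|^2}\ge F(\varphi,\varphi')\ge\frac{|(f\circ\varphi)'|}{1-|f\circ\varphi|^2}=\frac1{1-|\zeta|^2}$, so
$$f\circ\varphi=\mathrm{id}_\Delta,\qquad F(\varphi(\zeta),\varphi'(\zeta))=\frac1{1-|\zeta|^2}\quad(\zeta\in\Delta). \tag{10}$$

**Step 2: $Q\le2G^2$.** By homogeneity ($Q$ and $G^2$ both have bidegree $(2,2)$) assume $G(z,v)=1$. Apply (9) at $\zeta=0$ to the disc in (10): $Q\le\partial_\zeta\partial_{\bar\zeta}\big(-2\log(1-|\zeta|^2)\big)|_0=2$.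

**Step 3: $Q\ge2G^2$.** Here we choose a disc with $X(0)=0$, so that (9) is an equality, and use $f$ as a lower support. Let $\psi(\zeta)=z+\zeta v+\frac12\zeta^2c$ with $c^i=-N^i_k(z,v)v^k$. Then $X(0)=0$ and $\partial_\zeta\partial_{\bar\zeta}\log G(\psi,\psi')|_0=Q$. Near $0$ let
$$u=\log G(\psi,\psi')-\log\frac{|(f\circ\psi)'|^2}{(1-|f\circ\psi|^2)^2}.$$
By (2), $u\ge0$; and $u(0)=0$ because $G(z,v)=1=|df_z(v)|$. So $u$ has a minimum at $0$ and $\partial_\zeta\partial_{\bar\zeta}u(0)\ge0$. Since $\log|(f\circ\psi)'|^2$ is harmonic near $0$, the second logarithm contributes $2|(f\circ\psi)'(0)|^2=2$. Hence $Q-2\ge0$.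

We have shown
$$Q=2G^2\quad\text{on }T^{1,0}D\setminus0. \tag{11}$$
So the curvature hypothesis of Theorem 3 holds at every point, with $\kappa=2$. Note what this does not give: the metric of $D_0$ satisfies (11) and is weakly Kähler, yet it is not Hermitian at $0$. So a proof of Theorem 3 must use the Kähler condition itself, not just its contraction with $G_i$.

## Differentiating the Kähler condition

From here until the end of the next section $F$ is Kähler on $M$ and $n\ge2$; for $n=1$ Theorem 3 is trivial. Put
$$C^i=N^i_kv^k,\quad L^i_{\bar m}=\dot\partial_{\bar m}C^i=M^i_{k\bar m}v^k,\quad S^i_{\bar l}=\delta_{\bar l}C^i=R^i_{k\bar l}v^k,\quad a_{\bar l}=A_{k\bar l}v^k=G_iS^i_{\bar l}.$$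

**Step 1: the Kähler condition as a potential equation.** This form is easy to differentiate. We have $\Gamma^i_{j;k}v^k=\dot\partial_j(N^i_kv^k)-N^i_j=\dot\partial_jC^i-N^i_j$, and $\Gamma^i_{k;j}v^k=v^k\dot\partial_kN^i_j=N^i_j$ by (1). So $F$ is Kähler exactly when
$$\dot\partial_kC^i=2N^i_k. \tag{12}$$

**Step 2: a vertical consequence.** The purpose is to show that $G_{ik}$ kills $L$; this will delete a quadratic term in Step 5. By (6), $G_iL^i_{\bar m}=0$. By (12), $\dot\partial_kL^i_{\bar m}=\dot\partial_{\bar m}\dot\partial_kC^i=2M^i_{k\bar m}$, so $G_i\dot\partial_kL^i_{\bar m}=0$ by (6) again. Differentiating $G_iL^i_{\bar m}=0$ by $\dot\partial_k$ leaves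
$$G_{ik}L^i_{\bar m}=0. \tag{13}$$

**Step 3: a horizontal consequence.** This is the extra $\bar z$-derivative, and it is where the Kähler condition is used near $z_0$ and not only at $z_0$. Since $[\delta_{\bar l},\dot\partial_k]=(\dot\partial_k\overline{N^m_l})\dot\partial_{\bar m}=\overline{M^m_{l\bar k}}\,\dot\partial_{\bar m}$, applying $\delta_{\bar l}$ to (12) gives
$$2R^i_{k\bar l}=\dot\partial_kS^i_{\bar l}+\overline{M^m_{l\bar k}}\,L^i_{\bar m}. \tag{14}$$

**Step 4: two formulas for $a_{\bar l}$.** They reduce the curvature to the covector $a$. Contracting (8) with $v^k$,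
$$\dot\partial_{\bar p}a_{\bar l}=G_{i\bar p}S^i_{\bar l}. \tag{15}$$
Contracting (14) with $G_i$ and using $G_iL^i_{\bar m}=0$,
$$2A_{k\bar l}=G_i\dot\partial_kS^i_{\bar l}=\dot\partial_ka_{\bar l}-G_{ik}S^i_{\bar l}. \tag{16}$$

**Step 5: computing $R$ in two ways.** Equation (16) determines $A$, hence $R$ through (8); equation (14) also determines $R$. We compare. Apply $\dot\partial_{\bar r}$ to (16). The left side becomes $2G_{i\bar r}R^i_{k\bar l}$ by (8). On the right, (15) gives $\dot\partial_{\bar r}\dot\partial_ka_{\bar l}=\dot\partial_k(G_{i\bar r}S^i_{\bar l})=G_{ik\bar r}S^i_{\bar l}+G_{i\bar r}\dot\partial_kS^i_{\bar l}$, and the term with $G_{ik\bar r}$ cancels: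
$$2G_{i\bar r}R^i_{k\bar l}=G_{i\bar r}\dot\partial_kS^i_{\bar l}-G_{ik}\dot\partial_{\bar r}S^i_{\bar l}.$$
Subtract this from (14) multiplied by $G_{i\bar r}$, and contract with $\bar v^l$, noting $\bar v^l\,\overline{M^m_{l\bar k}}=\overline{L^m_{\bar k}}$:
$$-G_{ik}\,\bar v^l\dot\partial_{\bar r}S^i_{\bar l}=G_{i\bar r}L^i_{\bar m}\overline{L^m_{\bar k}}.$$
Multiply by $G_{jq}G^{j\bar r}$ and sum over $j,r$. The right side becomes $G_{iq}L^i_{\bar m}\overline{L^m_{\bar k}}$, which is $0$ by (13). Hence
$$G_{jq}\,G^{j\bar r}\,G_{ik}\;\bar v^l\dot\partial_{\bar r}S^i_{\bar l}=0. \tag{17}$$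

The left side contains two factors $G_{\cdot\cdot}$ of the matrix we want to kill. If we knew $S$, (17) would be an algebraic equation for it. The curvature hypothesis has to provide $S$.

## Proof of Theorem 3: forcing $G_{ij}=0$ on the fibre

Everything is now at $z=z_0$, and only $v$-derivatives are taken. Write $H=(G_{ij}(z_0,v))$, a complex symmetric matrix depending on $v\ne0$. The constant $\kappa$ is real because $Q$ and $G$ are.

**Step 1: what the curvature says about $a$.** We turn $Q=\kappa G^2$, a scalar identity, into an equation for the covector $a_{\bar l}$. By hypothesis $a_{\bar l}\bar v^l=\kappa G^2$, and $A_{k\bar l}\bar v^l=\overline{a_{\bar k}}$ by (7). Differentiating $a_{\bar l}\bar v^l$,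
$$\bar v^l\dot\partial_{\bar p}a_{\bar l}=2\kappa GG_{\bar p}-a_{\bar p},\qquad \bar v^l\dot\partial_ka_{\bar l}=2\kappa GG_k .$$
With (15) the first gives $\bar v^lS^i_{\bar l}=2\kappa Gv^i-G^{i\bar p}a_{\bar p}$. Contract (16) with $\bar v^l$ and use $G_{ik}v^i=0$:
$$2\,\overline{a_{\bar k}}=2\kappa GG_k+G_{ik}G^{i\bar p}a_{\bar p}.$$
The expected value of $a_{\bar p}$ is $\kappa GG_{\bar p}$, so put $a_{\bar p}=\kappa GG_{\bar p}+b_{\bar p}$. Since $G_{ik}G^{i\bar p}G_{\bar p}=G_{ik}v^i=0$,
$$2\,\overline{b_{\bar k}}=G_{ik}\,G^{i\bar p}\,b_{\bar p}. \tag{18}$$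
In a unitary frame at $v$ this reads $2\bar b=Hb$.

One would like to conclude $b=0$ at once. The equation alone does not permit it: $H=\operatorname{diag}(2,0)$ and $b=(1,0)^T$ satisfy $2\bar b=Hb$. But $b=0$ does follow wherever the operator norm of $H$ is less than $2$, since then $2|b|=|Hb|\le\|H\|\,|b|$. So we do not try to prove $b=0$ everywhere at once. We find one direction $v$ where $H$ is small, show that smallness of $H$ on an open set forces $H=0$ there, and spread this by connectedness.

**Step 2: an invariant measure of the size of $H$.** Let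
$$h(v)=\max\{|G_{ij}(z_0,v)w^iw^j|:\ G_{i\bar j}(z_0,v)w^i\bar w^j=1\},$$
a continuous function of $v\ne0$. In a unitary frame at $v$, $h(v)$ is the operator norm of $H$. Clearly $h\le\|H\|$. Conversely, let $B(x,y)=x^THy$ for unit vectors $x,y$; since $H$ is symmetric,
$$|B(x,y)|=\tfrac14|B(x+y,x+y)-B(x-y,x-y)|\le\tfrac h4\big(|x+y|^2+|x-y|^2\big)=h,$$
and the supremum of $|B(x,y)|$ is $\|H\|$. Let $U=\{v\ne0:\ h(v)<2\}$, an open set.

**Step 3: $h=0$ on $U$.** This is where (17) does its work. On $U$, (18) gives $b=0$, as explained in Step 1. So $a_{\bar l}=\kappa GG_{\bar l}$ on the open set $U$, and we may differentiate this. Put $B^i_{\bar l}=G^{i\bar p}G_{\bar p\bar l}$, so $B^i_{\bar l}\bar v^l=0$. By (15),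
$$S^i_{\bar l}=G^{i\bar p}\dot\partial_{\bar p}(\kappa GG_{\bar l})=\kappa\,(v^iG_{\bar l}+GB^i_{\bar l}),\qquad \bar v^lS^i_{\bar l}=\kappa Gv^i,$$
$$\bar v^l\dot\partial_{\bar r}S^i_{\bar l}=\dot\partial_{\bar r}(\bar v^lS^i_{\bar l})-S^i_{\bar r}=\kappa G_{\bar r}v^i-S^i_{\bar r}=-\kappa GB^i_{\bar r}.$$
Insert this in (17):
$$\kappa G\;G_{jq}\,G^{j\bar r}\,G_{ik}\,G^{i\bar p}\,G_{\bar p\bar r}=0 .$$
As $\kappa G\neq0$, in a unitary frame at $v$ this says $H\bar HH=0$. Since $H$ is symmetric, $\bar H=H^*$, so $HH^*H=0$ and $(H^*H)^2=0$. The matrix $H^*H$ is Hermitian, so $H^*H=0$ and $H=0$. Thus $h(v)=0$.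

**Step 4: $U$ is not empty.** We look at the fibre's unit sphere where it is farthest from the origin. Fix a Hermitian norm $|\cdot|$ on $T^{1,0}_{z_0}M$, let $v_0$ maximize $|v|$ on the compact set $\{G(z_0,\cdot)=1\}$, and let $\rho=|v_0|$. By homogeneity $G-|v|^2/\rho^2\ge0$, with equality at $v_0$. For a real function $f$, $\frac{d^2}{dt^2}f(v_0+tw)|_{t=0}=2\operatorname{Re}(f_{ij}w^iw^j)+2f_{i\bar j}w^i\bar w^j$, so the minimum at $v_0$ gives
$$\operatorname{Re}(G_{ij}w^iw^j)+G_{i\bar j}w^i\bar w^j\ \ge\ |w|^2/\rho^2\ \ge\ 0\qquad\text{at }v_0 .$$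
Replacing $w$ by $e^{\sqrt{-1}\,\theta}w$ with a suitable $\theta$ turns the first term into $-|G_{ij}w^iw^j|$. Hence $|G_{ij}w^iw^j|\le G_{i\bar j}w^i\bar w^j$ and $h(v_0)\le1<2$.

**Step 5: connectedness.** By Step 3, $U=\{h=0\}$. This set is open, closed in $\mathbb C^n\setminus0$, and nonempty, and $\mathbb C^n\setminus0$ is connected. So $G_{ij}(z_0,\cdot)\equiv0$. Then $\dot\partial_kG_{i\bar j}=\dot\partial_{\bar j}G_{ik}=0$ and $\dot\partial_{\bar k}G_{i\bar j}=\dot\partial_iG_{\bar j\bar k}=0$. Hence $G_{i\bar j}(z_0,\cdot)$ is constant on $\mathbb C^n\setminus 0$, and $G(z_0,v)=G_{i\bar j}v^i\bar v^j$ is a Hermitian quadratic form. $\blacksquare$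

## $D_0$ is not Kähler near the origin

**Proof of Theorem 2.** Suppose the Kobayashi metric of $D_0$ were Kähler on a neighbourhood $M$ of $0$. By (11), $Q=2G^2$ on $M$. Theorem 3 at $z_0=0$ says that $G(0,\cdot)$ is Hermitian quadratic. But $G(0,\cdot)=\|\cdot\|_0^2$ is given by (3), and $G_{11}(0,(1,1,0,\dots,0))=2/8^{3/2}\ne0$. This is a contradiction. $\blacksquare$

At the centre the proof of Theorem 3 is even shorter. There $N^i_k(0,v)=0$ for all $v$, hence $M=0$ and $L=0$ over the origin, and (13) is not needed. The first-order test saw nothing, and the contradiction comes entirely from the $\bar z$-derivative in (14).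

## From a Hermitian patch to the ball: proof of Theorem 1

**(4)⇒(1).** The metric of the ball is
$$F_{\mathbb B}(z,v)^2=\partial_i\partial_{\bar j}\big(-\log(1-|z|^2)\big)v^i\bar v^j. \tag{19}$$
Both sides agree at $0$, where they equal $|v|^2$. Both are invariant under the transitive group $\mathrm{Aut}(\mathbb B^n)$: the left side by definition, and the right side because $1-|\tau(z)|^2=(1-|z|^2)\,|q(z)|^2$ with $q$ holomorphic and nowhere zero, for every automorphism $\tau$. So $F_{\mathbb B}^2$ is a Hermitian metric with a potential, hence Kähler. A biholomorphism $D\to\mathbb B^n$ pulls $F_{\mathbb B}$ back to $F$, and the pull-back of a Hermitian Kähler metric is Hermitian Kähler.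

**(1)⇒(2)** is trivial.

**(2)⇒(3).** If $F$ is Kähler on an open set $U\subset D$, then by (11) Theorem 3 applies at every point of $M=U$, with $\kappa=2$. So $F^2$ is Hermitian quadratic over $U$.

**(3)⇒(4).** Let $G=g_{i\bar j}(z)v^i\bar v^j$ over a nonempty open set $U\subset D$. We find a local isometry with the ball and then extend it along extremal discs.

**Step 1: $g$ is Kähler on $U$.** This upgrades the quoted weak condition. The torsion $T^i_{jk}=\Gamma^i_{j;k}-\Gamma^i_{k;j}$ of a Hermitian metric does not depend on $v$, so weakly Kähler reads $g_{i\bar p}T^i_{jk}\,\bar v^pv^k=0$ for all $v$. Comparing coefficients, $g_{i\bar p}T^i_{jk}=0$, so $T=0$.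

**Step 2: the curvature tensor of $g$.** We need the whole tensor, not only $Q$. By (7), $Q=K_{j\bar pk\bar l}\,v^j\bar v^pv^k\bar v^l$ with
$$K_{j\bar pk\bar l}=\partial_k\partial_{\bar l}g_{j\bar p}-g^{m\bar q}\,\partial_kg_{j\bar q}\,\partial_{\bar l}g_{m\bar p},$$
which is minus the curvature tensor of $g$. As $g$ is Kähler, $K$ is symmetric in $(j,k)$ and in $(p,l)$. So is $g_{j\bar p}g_{k\bar l}+g_{k\bar p}g_{j\bar l}$, whose contraction with $v^j\bar v^pv^k\bar v^l$ is $2G^2$. A polynomial of bidegree $(2,2)$ in $(v,\bar v)$ determines its symmetric coefficients, so (11) gives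
$$K_{j\bar pk\bar l}=g_{j\bar p}g_{k\bar l}+g_{k\bar p}g_{j\bar l}. \tag{20}$$
The ball is strongly convex, so (11) holds there as well, and (20) holds for the metric $g_{\mathbb B}$ of (19).

**Step 3: a local isometry with the ball.** By (20), the curvature tensors of $g$ and of $g_{\mathbb B}$ are expressed by the same formula in the metric and the complex structure. These are parallel for the Levi-Civita connection of a Kähler metric. So both curvature tensors are parallel, and every complex-linear isometry between tangent spaces carries one to the other. Now use Kobayashi–Nomizu, *Foundations of Differential Geometry* I, Thm VI.7.4: for torsion-free connections with parallel curvature, a linear isomorphism of tangent spaces preserving the curvature is the differential of a local affine isomorphism. Fix $z_0\in U$ and a complex-linear isometry from $T_0\mathbb B^n$ to $T_{z_0}D$. The resulting affine isomorphism preserves the metric and $J$, because these are parallel and are preserved at one point. Preserving $J$, it is holomorphic. So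 there are $\varepsilon\in(0,1]$ and a biholomorphism $\psi$ from $\{|x|<\varepsilon\}$ onto a neighbourhood of $z_0$ in $U$ with
$$\psi(0)=z_0,\qquad F(\psi(x),d\psi_x(w))=F_{\mathbb B}(x,w). \tag{21}$$

**Step 4: extremal discs are determined by their initial data.** This will glue the small map $\psi$ to the large discs of (10). Let $\varphi$ be a holomorphic disc in $D$, defined near $0$, with $F(\varphi,\varphi')=1/(1-|\zeta|^2)$. Then $\gamma=(1-|\zeta|^2)^{-2}$ and, by (11),
$$\partial_\zeta\partial_{\bar\zeta}\log\gamma=\frac2{(1-|\zeta|^2)^2}=2\gamma=\frac QG .$$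
So equality holds in (9), and $X=\mu\varphi'$ with $\mu=G_iX^i/G=\partial_\zeta\log\gamma=2\bar\zeta/(1-|\zeta|^2)$. On the real axis $\zeta=t$ this is the ordinary differential equation
$$\varphi''^i=-N^i_k(\varphi,\varphi')\,\varphi'^k+\frac{2t}{1-t^2}\,\varphi'^i,$$
with smooth right side where $\varphi'\ne0$. Two such discs with the same $\varphi(0),\varphi'(0)$ agree for small real $t$ by uniqueness for ODEs, hence near $0$ by the identity theorem.

**Step 5: large discs extend $\psi$.** For $|w|=1$ we have $F(z_0,d\psi_0(w))=F_{\mathbb B}(0,w)=1$. Let $\varphi_w:\Delta\to D$ and $f_w:D\to\Delta$ be the disc and the function from (10) with $\varphi_w(0)=z_0$, $\varphi_w'(0)=d\psi_0(w)$. The disc $\zeta\mapsto\psi(\zeta w)$, $|\zeta|<\varepsilon$, has the same initial data. By (21) and (19) its $F$-length is $F_{\mathbb B}(\zeta w,w)=1/(1-|\zeta|^2)$, because $\partial_\zeta\partial_{\bar\zeta}(-\log(1-|\zeta|^2))=(1-|\zeta|^2)^{-2}$. By Step 4 and the identity theorem,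
$$\varphi_w(\zeta)=\psi(\zeta w)\qquad(|\zeta|<\varepsilon). \tag{22}$$

**Step 6: the map $E:\mathbb B^n\to D$.** Put $E(\zeta w)=\varphi_w(\zeta)$ for $|w|=1$, $\zeta\in\Delta$. It is well defined: by (22), $\zeta\mapsto\varphi_{e^{\sqrt{-1}\,\theta}w}(\zeta)$ and $\zeta\mapsto\varphi_w(e^{\sqrt{-1}\,\theta}\zeta)$ both equal $\psi(\zeta e^{\sqrt{-1}\,\theta}w)$ near $0$, hence agree on $\Delta$.

To see that $E$ is holomorphic, expand $\psi=\sum_kP_k$ near $0$, with $P_k$ a homogeneous holomorphic polynomial map of degree $k$. By (22) the Taylor coefficients of $\varphi_w$ are $P_k(w)$, so $E(\zeta w)=\sum_kP_k(w)\zeta^k$ for all $|\zeta|<1$. If $D$ lies in the ball of radius $r$ about $0$, Cauchy's estimates give $|P_k(w)|\le r$ for $|w|=1$. Therefore $|P_k(x)|\le r|x|^k$, the series $\sum P_k$ converges locally uniformly on $\mathbb B^n$, and $E$ is holomorphic, with values in $D$.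

**Step 7: $E$ is proper, $E^{-1}(z_0)=\{0\}$, and $dE_0$ is invertible.** The left inverses $f_w$ give all of this. For $x=\zeta w$ we have $f_w(z_0)=0$ and $f_w(E(x))=\zeta$. If $E(x)=z_0$, then $\zeta=0$ and $x=0$. Also $dE_0=d\psi_0$ is invertible.

For properness let $k\subset D$ be compact. Then $m=\sup\{|f(z)|:z\in k,\ f\in\mathcal O(D,\Delta),\ f(z_0)=0\}$ is less than $1$. Otherwise there are $f_j$ and $z_j\to z\in k$ with $|f_j(z_j)|\to1$; a locally uniform limit $f:D\to\overline\Delta$ has $|f(z)|=1$, so it is constant by the maximum principle, against $f(z_0)=0$. If $E(x)\in k$, then $|x|=|\zeta|=|f_w(E(x))|\le m$. So $E^{-1}(k)$ is a closed subset of $\mathbb B^n$ contained in $\{|x|\le m\}$, hence compact.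

**Step 8: $E$ is biholomorphic.** We first invert $E$ off the critical values and then remove them. Let $Z=\{x\in\mathbb B^n:\det dE_x=0\}$, an analytic subset not containing $0$. By Remmert's proper mapping theorem $E(Z)$ is an analytic subset of $D$. Since $E^{-1}(z_0)=\{0\}$ and $0\notin Z$, we have $z_0\notin E(Z)$, so $E(Z)\ne D$. As $D$ is connected, $\Omega=D\setminus E(Z)$ is open, dense and connected.

The restriction $E:E^{-1}(\Omega)\to\Omega$ is proper and, since $E^{-1}(\Omega)$ misses $Z$, a local biholomorphism. Its fibres are compact and discrete, hence finite, and their cardinality is locally constant, hence constant on $\Omega$. At $z_0$ it is $1$. So the restriction is a biholomorphism; let $\Phi:\Omega\to E^{-1}(\Omega)\subset\mathbb B^n$ be its inverse.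

Since $\Phi$ is bounded and $E(Z)$ is a proper analytic subset, Riemann's extension theorem extends $\Phi$ to a holomorphic map $\Phi:D\to\mathbb C^n$. We have $\Phi\circ E=\mathrm{id}$ on $\mathbb B^n\setminus E^{-1}(E(Z))$. The set $E^{-1}(E(Z))$ is analytic and does not contain $0$, so its complement is dense, and $\Phi\circ E=\mathrm{id}$ on $\mathbb B^n$ by continuity. By the chain rule $dE_x$ is injective for every $x$. So $Z=\emptyset$, $\Omega=D$, and $E:\mathbb B^n\to D$ is a biholomorphism. $\blacksquare$

## Flat Minkowski norms and weak Kähler: the hypotheses of Theorem 3 are needed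

The condition $\kappa\ne0$ cannot be dropped. Let $n\ge2$ and take on $\mathbb C^n$ the Minkowski metric whose $G(z,v)$ equals the right side of (3) for every $z$. It is smooth off the zero section and strongly pseudoconvex, because it coincides on each fibre with the Kobayashi metric of $D_0$ at the origin. It has $N^i_k=0$, so it is Kähler with $Q=0$, that is, $\kappa=0$; yet it is not Hermitian on any fibre. In the proof, the factor $\kappa$ in front of $H\bar HH$ in Step 3 is exactly what is lost.

"Kähler" cannot be weakened to "weakly Kähler". For $n\ge2$ the Kobayashi metric of $D_0$ is weakly Kähler and has $Q=2G^2$, i.e. constant holomorphic curvature $-4$, but it is not Hermitian at $0$.
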